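\title{Aliasing and the failure of the unitary Trotter--Lie formula for form sums}

\begin{abstract}
Let $A$ and $B$ be non-negative self-adjoint operators on a complex Hilbert space whose form sum $A\dotplus B$ is densely defined. We show that the products $(e^{-itA/n}e^{-itB/n})^n$ need not converge strongly to $e^{-it(A\dotplus B)}$. For every unbounded $B\ge0$ and every $T>0$ we construct such an $A\ge 0$ and a unit vector $e_0$ with the following property: for all $t$ in a dense $G_\delta$ subset of $(0,\infty)$ that contains every positive rational multiple of $T$, each vector $ze_0$ with $|z|=1$ is a limit point of the products applied to $e_0$. Consequently the formula holds for all admissible $A$ exactly when $B$ is bounded. The mechanism is aliasing: $e^{-isA}$ sees the eigenvalues of $A$ only modulo $2\pi/s$, so that along a sequence of step sizes $s\to0$ a non-negative operator can act like an operator with one large negative eigenvalue.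
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathcal H$ is a complex Hilbert space, inner products are linear in the second argument, $\mathbb N=\{1,2,\dots\}$, and for a unit vector $v$ we write $P_v\psi=\langle v,\psi\rangle v$. A \emph{limit point} of a sequence is the limit of a subsequence.

The Trotter--Lie product formula describes the unitary group generated by a sum of two operators as a limit of short alternating evolutions generated by the summands. For unbounded operators one must first say what the sum is, since the operator sum on $\operatorname{dom}(A)\cap\operatorname{dom}(B)$ has no reason to be self-adjoint. For non-negative self-adjoint $A$ and $B$ there is a canonical choice. Put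
\[
Q=\operatorname{dom}(A^{1/2})\cap\operatorname{dom}(B^{1/2}),\qquad
q(\varphi,\psi)=\langle A^{1/2}\varphi,A^{1/2}\psi\rangle+\langle B^{1/2}\varphi,B^{1/2}\psi\rangle\quad(\varphi,\psi\in Q).
\]
The form $q$ is closed, that is, $Q$ is complete in the norm $(\|\psi\|^2+q(\psi,\psi))^{1/2}$, because $A^{1/2}$ and $B^{1/2}$ are closed operators. If $Q$ is dense in $\mathcal H$, the representation theorem for closed non-negative forms says that the operator $C$ given by
\begin{equation}\label{eq:formsum}
\operatorname{dom}(C)=\{\psi\in Q:\ \exists\,\eta\in\mathcal H\ \ \forall\,\varphi\in Q:\ q(\varphi,\psi)=\langle\varphi,\eta\rangle\},\qquad C\psi=\eta,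
\end{equation}
is self-adjoint and non-negative. It is the \emph{form sum} $A\dotplus B$. It extends the operator sum, since $q(\varphi,\psi)=\langle\varphi,A\psi+B\psi\rangle$ for $\psi\in\operatorname{dom}(A)\cap\operatorname{dom}(B)$ and $\varphi\in Q$.

\medskip
\noindent\textbf{Question.} \emph{Fix $T>0$. Is it true that for all non-negative self-adjoint $A$, $B$ with $Q$ dense and all $t\in[0,T]$,}
\begin{equation}\label{eq:trotter}
\lim_{n\to\infty}\bigl(e^{-itA/n}e^{-itB/n}\bigr)^n=e^{-it(A\dotplus B)}
\end{equation}
\emph{in the strong operator topology?}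
\medskip

The question comes from \cite{GQT}, where it is said not to be known whether \eqref{eq:trotter} holds in this generality. The factors on the left are printed there with the opposite sign in the exponent; we have made the signs on the two sides consistent.

Three observations suggest a positive answer. First, \eqref{eq:trotter} holds when one of the operators is bounded (Section~\ref{sec:bounded}), in particular in finite dimension. Second, if $A$ and $B$ are multiplications by measurable functions $a,b\ge0$ on an $L^2$ space, then $q(\psi,\psi)=\int(a+b)|\psi|^2$, the form sum is multiplication by $a+b$, and \eqref{eq:trotter} is an identity for each $n$. Third, the form $q$ is the first-order term of a single factor: for $\varphi,\psi\in Q$,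
\begin{equation}\label{eq:firstorder}
s^{-1}\bigl\langle\varphi,(e^{-isA}e^{-isB}-1)\psi\bigr\rangle\longrightarrow-i\,q(\varphi,\psi)\qquad(s\downarrow0).
\end{equation}
To see this, write $XY-1=(X-1)+(Y-1)+(X-1)(Y-1)$ with $X=e^{-isA}$, $Y=e^{-isB}$, and recall that uniformly bounded Borel functions that converge pointwise give strongly convergent functions of a self-adjoint operator. The functions $g_s(\lambda)=(e^{-is\lambda}-1)/(s\lambda)$, $g_s(0)=-i$, are bounded by $1$ and tend to $-i$, so $s^{-1}\langle\varphi,(X-1)\psi\rangle=\langle A^{1/2}\varphi,g_s(A)A^{1/2}\psi\rangle\to-i\langle A^{1/2}\varphi,A^{1/2}\psi\rangle$, and the term with $Y-1$ is the same with $B$ in place of $A$. The functions $h_s(\lambda)=(e^{-is\lambda}-1)/(s\lambda)^{1/2}$, $h_s(0)=0$, are bounded by $\sqrt2$ and tend to $0$, so the cross term $\langle h_s(A)^*A^{1/2}\varphi,h_s(B)B^{1/2}\psi\rangle$ tends to $0$.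

The weakness of \eqref{eq:firstorder} is that $\varphi$ and $\psi$ are fixed, whereas in the product each factor acts on a vector that depends on $s=t/n$ and may have components at energies $\lambda$ for which $s\lambda$ is not small. There $e^{-is\lambda}$ is a periodic function of $\lambda$ and retains no trace of the sign of $\lambda$. This is enough to make the answer negative, whatever the unbounded operator $B$.

\begin{theorem}\label{thm:main}
Let $B\ge0$ be any unbounded self-adjoint operator on $\mathcal H$ and let $T>0$. There are a self-adjoint operator $A\ge0$ with $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ dense in $\mathcal H$ (so that the form sum is densely defined) and a unit vector $e_0\in\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ such that, with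
\[
\Phi_n(t)=\bigl(e^{-itA/n}e^{-itB/n}\bigr)^ne_0 ,
\]
the following hold.
\begin{enumerate}
\item[(1)] For every $t\in T\mathbb Q_{>0}$, in particular for $t=T$, every vector $ze_0$ with $|z|=1$ is a limit point of $(\Phi_n(t))_{n\ge1}$. So the products do not converge strongly to any operator.
\item[(2)] The same holds for all $t$ in a dense $G_\delta$ subset of $(0,\infty)$ that contains $T\mathbb Q_{>0}$.
\end{enumerate}
\end{theorem}

Every infinite-dimensional $\mathcal H$ carries an unbounded $B\ge0$, for instance $\sum_i iP_{u_i}$ for an orthonormal sequence $(u_i)$. So on every such space and for every $T>0$ the answer to the Question is no. Together with the bounded case this gives a classification.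

\begin{theorem}\label{thm:class}
For a self-adjoint $B\ge0$ and $T>0$ the following are equivalent.
\begin{enumerate}
\item[(i)] $B$ is bounded.
\item[(ii)] For every self-adjoint $A\ge0$ with $\operatorname{dom}(A^{1/2})\cap\operatorname{dom}(B^{1/2})$ dense, \eqref{eq:trotter} holds strongly for all $t\in[0,T]$.
\item[(iii)] As in (ii), but only for $t=T$.
\end{enumerate}
\end{theorem}

Both theorems remain true when the order of the factors or all signs in the exponents are reversed (Proposition~\ref{prop:order}).

\section{Bounded perturbations}\label{sec:bounded}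

We use three consequences of the spectral theorem for a self-adjoint operator $H$, a vector $\varphi\in\operatorname{dom}(H)$, $r\in\mathbb R$ and $t\ge0$:
\begin{equation}\label{eq:spectral}
\|e^{-itH}\varphi-e^{-itr}\varphi\|\le t\,\|(H-r)\varphi\|,\qquad
s^{-1}(e^{-isH}-1)\varphi\to-iH\varphi\ \ (s\downarrow0),
\end{equation}
and $He^{-itH}\varphi=e^{-itH}H\varphi$. The inequality comes from $|e^{-it\lambda}-e^{-itr}|\le t|\lambda-r|$. Recall also that if $L$ is self-adjoint and $G$ is bounded and self-adjoint, then $G+L$ is self-adjoint on $\operatorname{dom}(L)$. No sign condition is needed in the next lemma; the counterexample will apply it to an operator $G$ built to carry a large negative eigenvalue.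

\begin{lemma}\label{lem:bounded}
Let $L$ be self-adjoint, $G$ bounded and self-adjoint, $H=G+L$, and let $F(s)=e^{-isG}e^{-isL}$ or $F(s)=e^{-isL}e^{-isG}$. For all $\psi\in\mathcal H$ and $\tau>0$,
\[
\sup\bigl\{\|F(s)^m\psi-e^{-imsH}\psi\|:\ m\in\mathbb N,\ ms\le\tau\bigr\}\longrightarrow0\qquad(s\downarrow0).
\]
\end{lemma}

\begin{proof}
All operators involved are unitary, so replacing $\psi$ by $\psi'$ changes the supremum by at most $2\|\psi-\psi'\|$, and we may take $\psi$ in the dense subspace $\operatorname{dom}(L)=\operatorname{dom}(H)$. Write $F(s)=e^{-isX}e^{-isY}$ with $\{X,Y\}=\{G,L\}$ and put $\Delta_s=s^{-1}(F(s)-e^{-isH})$. For $\varphi\in\operatorname{dom}(H)$,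
\[
\Delta_s\varphi=e^{-isX}s^{-1}(e^{-isY}-1)\varphi+s^{-1}(e^{-isX}-1)\varphi-s^{-1}(e^{-isH}-1)\varphi .
\]
By \eqref{eq:spectral} and $e^{-isX}\to1$ strongly, the three terms tend to $-iY\varphi$, $-iX\varphi$ and $iH\varphi$, so $\Delta_s\varphi\to0$. By \eqref{eq:spectral} with $r=0$,
\[
\|\Delta_s\varphi\|\le\|G\varphi\|+\|L\varphi\|+\|H\varphi\|\le2\|G\|\,\|\varphi\|+2\|H\varphi\| .
\]
Thus the $\Delta_s$ are uniformly bounded from $\operatorname{dom}(H)$, with the graph norm $\|\varphi\|+\|H\varphi\|$, to $\mathcal H$, and they tend to $0$ pointwise. Covering by finitely many small balls shows that they tend to $0$ uniformly on every set that is compact in the graph norm. The orbit $\{e^{-i\sigma H}\psi:0\le\sigma\le\tau\}$ is such a set, because $\sigma\mapsto e^{-i\sigma H}\psi$ and $\sigma\mapsto He^{-i\sigma H}\psi=e^{-i\sigma H}H\psi$ are continuous. Finally, with $U=e^{-isH}$ we have $F(s)^m-U^m=\sum_{j=0}^{m-1}F(s)^{m-1-j}(F(s)-U)U^j$, so for $ms\le\tau$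
\[
\|F(s)^m\psi-U^m\psi\|\le\sum_{j=0}^{m-1}s\,\|\Delta_se^{-ijsH}\psi\|\le\tau\sup_{0\le\sigma\le\tau}\|\Delta_se^{-i\sigma H}\psi\|\longrightarrow0 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:bounded}
If $A\ge0$ is self-adjoint and $B\ge0$ is bounded and self-adjoint, then \eqref{eq:trotter} holds strongly for every $t\ge0$.
\end{proposition}

\begin{proof}
Here $Q=\operatorname{dom}(A^{1/2})$, and the condition in \eqref{eq:formsum} reads $\langle A^{1/2}\varphi,A^{1/2}\psi\rangle=\langle\varphi,\eta-B\psi\rangle$ for all $\varphi\in\operatorname{dom}(A^{1/2})$. Since $A^{1/2}$ is self-adjoint, this says that $A^{1/2}\psi\in\operatorname{dom}(A^{1/2})$ and $A\psi=\eta-B\psi$. So $A\dotplus B$ is the operator sum on $\operatorname{dom}(A)$. For $t>0$ apply Lemma~\ref{lem:bounded} with $L=A$, $G=B$, $F(s)=e^{-isL}e^{-isG}$, $s=t/n$, $m=n$, $\tau=t$; for $t=0$ both sides of \eqref{eq:trotter} are the identity.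
\end{proof}

\section{Aliasing in dimension two}\label{sec:example}

Let $(v_j)$ be a finite or countable orthonormal system and $(\lambda_j)$ real numbers. The operator $A=\sum_j\lambda_jP_{v_j}$ on $\{\psi:\sum_j\lambda_j^2|\langle v_j,\psi\rangle|^2<\infty\}$ is self-adjoint; $e^{-isA}$ multiplies $v_j$ by $e^{-is\lambda_j}$ and is the identity on the orthogonal complement of the $v_j$. Hence, if $G=\sum_j\gamma_jP_{v_j}$ is a second operator of this kind,
\begin{equation}\label{eq:alias}
\lambda_j-\gamma_j\in\tfrac{2\pi}{s}\mathbb Z\ \text{ for all }j\quad\Longrightarrow\quad e^{-isA}=e^{-isG}.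
\end{equation}
We call this \emph{aliasing}. At step size $s$ the Trotter product cannot tell $A$ from $G$, and $G$ may be far from non-negative. The following example shows what a negative alias can do to a vector that $A$ and $G$ both annihilate.

\begin{example}\label{ex:two}
Let $\mathcal H=\mathbb C^2$ with standard basis $e_0,v$, let $\beta>0$ be large, and let
\[
B=\begin{pmatrix}1&\beta\\ \beta&\beta^2\end{pmatrix},\qquad P_v=\begin{pmatrix}0&0\\0&1\end{pmatrix}.
\]
Then $B\ge0$, since $\langle\psi,B\psi\rangle=|\psi_0+\beta\psi_1|^2$. For real $r\ne1$ we look for $\mu$ such that $B+\mu P_v$ has an eigenvector $x=e_0+\eta v$ with eigenvalue $r$. The first row gives $1+\beta\eta=r$, the second gives $\beta+(\beta^2+\mu)\eta=r\eta$, so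
\[
\eta=\frac{r-1}{\beta},\qquad \mu=\mu(r)=r+\frac{r\beta^2}{1-r}.
\]
Because $\beta$ is large, $x$ is close to $e_0$, and by unitarity
\[
\|e^{-it(B+\mu(r)P_v)}e_0-e^{-itr}e_0\|\le2\|x-e_0\|=2|r-1|/\beta\qquad(t\in\mathbb R).
\]
So $e_0$ can be made to rotate with a prescribed frequency $r$ by a perturbation that vanishes on $e_0$. For $r=-1$ the coupling is $\mu=-1-\beta^2/2$, large and negative. Positive couplings behave differently: $\mu(\cdot)$ increases from $0$ to $\infty$ on $(0,1)$, so each $\lambda>0$ equals $\mu(\rho)$ for one $\rho\in(0,1)$, and $\rho\to1$ as $\lambda\to\infty$.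

Take $T=\pi/2$, $s=T/n$, so that $2\pi/s=4n$. Let $G=\mu P_v$ with $\mu=-1-\beta^2/2$, and $A=\lambda P_v$ with $\lambda=\mu+4np>0$, $p\in\mathbb N$. By \eqref{eq:alias} and Lemma~\ref{lem:bounded},
\[
(e^{-isA}e^{-isB})^ne_0=(e^{-isG}e^{-isB})^ne_0=e^{-iT(G+B)}e_0+o(1)\qquad(n\to\infty),
\]
where the error does not depend on $p$, and $e^{-iT(G+B)}e_0$ is within $4/\beta$ of $e^{iT}e_0=ie_0$. On the other hand $e^{-iT(A+B)}e_0$ is within $2/\beta+T(1-\rho)$ of $e^{-iT}e_0=-ie_0$. Choosing $\beta$, then $n$, then $p$ large, we obtain non-negative matrices for which the $n$-th product sends $e_0$ close to $ie_0$, while the limit of the products sends $e_0$ close to $-ie_0$.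
\end{example}

In the example $A$ depends on $n$. To defeat \eqref{eq:trotter} we need one operator $A=\sum_k\lambda_kP_{v_k}$ that repeats the effect at infinitely many step sizes $s_k=T/n_k\to0$. A direct sum of such blocks does not help: if $\mathcal H=\bigoplus_k\mathcal H_k$ with finite-dimensional $\mathcal H_k$ that reduce $A$ and $B$, then \eqref{eq:trotter} holds on each block by Proposition~\ref{prop:bounded}, hence on $\mathcal H$ by density and unitarity. The same vector $e_0$ must therefore be disturbed at every scale, and four things have to be arranged.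

\begin{itemize}
\item \emph{Strong coupling at every scale.} In the example $\langle e_0,Be_0\rangle=1$ is moderate and $\langle v,Be_0\rangle=\beta$ is large. The counterpart in infinite dimension is $e_0\in\operatorname{dom}(B^{1/2})\setminus\operatorname{dom}(B)$: then $\|B^{1/2}e_0\|$ is finite, while $\varphi\mapsto\langle e_0,B\varphi\rangle$ is unbounded on $\operatorname{dom}(B)$.
\item \emph{Earlier eigenvalues} $\lambda_1,\dots,\lambda_{k-1}$ are visible at step size $s_k$. They form a bounded non-negative operator, which we add to $B$ when $v_k$ is chosen.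
\item \emph{Later eigenvalues} must be invisible at step size $s_k$, so they must be multiples of $2\pi/s_k$. This confines $\lambda_k$, and with it its alias, to the lattice $(2\pi/s_{k-1})\mathbb Z$. The ideal coupling $\mu$ has to be rounded, with an error as large as $\pi/s_{k-1}$. This is harmless because the error acts only on the small component of the eigenvector along $v_k$.
\item \emph{Density} of $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$ has to be secured along the way.
\end{itemize}

\section{Planting an eigenvalue near a given vector}\label{sec:plant}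

In this section $B\ge0$ is self-adjoint and unbounded. We write $1_\Omega(B)$ for its spectral projections. We shall use twice that the complement of a proper subspace $Y$ of a normed space $X$ is dense in $X$: if $x_0\in X\setminus Y$ and $y\in Y$, then $y+\delta x_0\notin Y$ for all $\delta\ne0$. The first lemma says that there is unlimited room between $\operatorname{dom}(B)$ and $\operatorname{dom}(B^{1/2})$; it is the only place where unboundedness enters.

\begin{lemma}\label{lem:room}
The quotient $\operatorname{dom}(B^{1/2})/\operatorname{dom}(B)$ is infinite-dimensional. Consequently, for every finite-dimensional subspace $F\subset\mathcal H$ the set $\operatorname{dom}(B^{1/2})\setminus(F+\operatorname{dom}(B))$ is dense in $\mathcal H$.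
\end{lemma}

\begin{proof}
Since $B$ is unbounded, $1_{[R,\infty)}(B)\ne0$ for every $R$, and so $1_{[R,R')}(B)\neq0$ for $R'$ large. Inductively we obtain pairwise disjoint bounded intervals $I_i\subset[2^i,\infty)$ and unit vectors $u_i$ in the range of $1_{I_i}(B)$. For $\psi=\sum_ic_iu_i$ the vectors $1_\Omega(B)u_i$ are orthogonal, so the spectral measure of $\psi$ is $\sum_i|c_i|^2$ times that of $u_i$, and for $\theta\in\{\frac12,1\}$
\[
\psi\in\operatorname{dom}(B^\theta)\iff\sum_i|c_i|^2\|B^\theta u_i\|^2<\infty .
\]
Put $a_i=\|Bu_i\|^{-1}\le2^{-i}$, and $u_S=\sum_{i\in S}a_iu_i$ for infinite $S\subset\mathbb N$. From $\|B^{1/2}u_i\|^2=\langle u_i,Bu_i\rangle\le\|Bu_i\|$ we get $a_i^2\|B^{1/2}u_i\|^2\le a_i\le2^{-i}$, so $u_S\in\operatorname{dom}(B^{1/2})$. If $S_1,\dots,S_q$ are pairwise disjoint infinite sets and $\psi=\sum_l\alpha_lu_{S_l}$ with $\alpha_{l}\ne0$ for some $l$, then $|c_i|^2\|Bu_i\|^2=|\alpha_l|^2$ for all $i\in S_l$, so $\psi\notin\operatorname{dom}(B)$. Thus the classes of $u_{S_1},\dots,u_{S_q}$ are linearly independent, and $q$ is arbitrary.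

If $\operatorname{dom}(B^{1/2})$ were contained in $F+\operatorname{dom}(B)$, the quotient would have dimension at most $\dim F$. So $\operatorname{dom}(B^{1/2})\cap(F+\operatorname{dom}(B))$ is a proper subspace of $\operatorname{dom}(B^{1/2})$, its complement is dense in $\operatorname{dom}(B^{1/2})$, and $\operatorname{dom}(B^{1/2})$ is dense in $\mathcal H$.
\end{proof}

The next lemma is Example~\ref{ex:two} in infinite dimension. The operator $M$ stands for the part of $A$ already built, and $E$ is a finite-dimensional space of vectors to which the new direction $v$ must be orthogonal. The eigenvalue equation $(M+\mu P_v+B-r)x=0$ says that $y=(M+B-r)x$ is a multiple of $v$. So we choose $y\perp E$ and let it determine $x$, $v$ and $\mu$. The question is whether $x$ can still be taken close to a prescribed vector, and the hypothesis $E\cap\operatorname{dom}(B)=\{0\}$ is what makes this possible. The property $v\notin E+\operatorname{dom}(B)$ allows us to adjoin $v$ to $E$ and keep this hypothesis for the next step.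

\begin{lemma}\label{lem:plant}
Let $E\subset\mathcal H$ be a finite-dimensional subspace with $E\cap\operatorname{dom}(B)=\{0\}$, let $e\in E$ be a unit vector, let $M\ge0$ be bounded and self-adjoint, and let $r<0$, $\epsilon>0$. There are a unit vector $v\perp E$ with $v\notin E+\operatorname{dom}(B)$ and a number $\mu<0$ such that for all $\nu\in\mathbb R$ and $t\ge0$
\begin{equation}\label{eq:plant}
\bigl\|e^{-it(M+\nu P_v+B)}e-e^{-itr}e\bigr\|\le\bigl(2+t|\nu-\mu|\bigr)\epsilon .
\end{equation}
\end{lemma}

\begin{proof}
The operator $M+B$ is self-adjoint on $\operatorname{dom}(B)$ and non-negative. As $r<0$, the resolvent $S=(M+B-r)^{-1}$ is bounded, self-adjoint and injective, with range $\operatorname{dom}(B)$.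

\emph{The subspace $S(E^\perp)$ is dense in $\mathcal H$.} Let $z\perp S(E^\perp)$. Then $\langle Sz,y\rangle=\langle z,Sy\rangle=0$ for all $y\in E^\perp$, so $Sz\in E^{\perp\perp}=E$. Also $Sz\in\operatorname{dom}(B)$. Hence $Sz=0$ and $z=0$.

\emph{The set $W=E^\perp\setminus(E+\operatorname{dom}(B))$ is dense in $E^\perp$.} Otherwise the subspace $E^\perp\cap(E+\operatorname{dom}(B))$ of $E^\perp$ is not proper, so $\mathcal H=E+E^\perp\subset E+\operatorname{dom}(B)$, contrary to Lemma~\ref{lem:room}.

Since $S$ is continuous, $S(W)$ is dense in $S(E^\perp)$ and hence in $\mathcal H$. Choose $y\in W$ such that $x=Sy$ satisfies $\|x-e\|<\epsilon$. Then $y\ne0$ and $x\ne0$. The unit vector $v=y/\|y\|$ is orthogonal to $E$ and is not in $E+\operatorname{dom}(B)$. Moreover $\langle y,x\rangle=\langle(M+B-r)x,x\rangle\ge|r|\,\|x\|^2>0$, so $\mu=-\|y\|^2/\langle y,x\rangle$ is a negative number. It satisfies $\mu P_vx=\mu\langle y,x\rangle\|y\|^{-2}y=-y$, that is,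
\[
(M+\mu P_v+B-r)x=0 .
\]
Because $v\perp e$, we have $|\langle v,x\rangle|=|\langle v,x-e\rangle|<\epsilon$. With $H=M+\nu P_v+B$ this gives $\|(H-r)x\|=|\nu-\mu|\,|\langle v,x\rangle|\le|\nu-\mu|\epsilon$, and by \eqref{eq:spectral}
\[
\|e^{-itH}e-e^{-itr}e\|\le2\|e-x\|+\|e^{-itH}x-e^{-itr}x\|\le2\epsilon+t|\nu-\mu|\epsilon.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:plant}
The coupling is large: $|\mu|\epsilon\ge|\mu|\,|\langle v,x\rangle|=\|y\|\ge|r|\,\|x\|\ge|r|(1-\epsilon)$. The construction breaks down for $e\in\operatorname{dom}(B)$. Suppose $Me=0$, as will be the case below. If $x\in\operatorname{dom}(B)$ and $(M+B-r)x\perp e$, then $\langle(B-r)e,x\rangle=0$, so $|r|\le|\langle(B-r)e,e-x\rangle|\le\|(B-r)e\|\,\|e-x\|$, and $x$ cannot approach $e$.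
\end{remark}

\section{Construction of the operator $A$}\label{sec:construction}

Let $B\ge0$ be unbounded, $T>0$, and put $\omega=2\pi/T$. At step size $s=T/n$ the period $2\pi/s$ in \eqref{eq:alias} is $\omega n$.

\subsection*{Reduction to a separable space}
Density of the domain will be obtained by approximating a dense sequence, so we first reduce to separable $\mathcal H$. With $u_i$, $I_i$ as in the proof of Lemma~\ref{lem:room}, let $u=\sum_i2^{-i}u_i$, and let $\mathcal H_1$ be the closure of $\{g(B)u:g\text{ bounded Borel}\}$. The map $g\mapsto g(B)u$ extends to a unitary from $L^2$ of the spectral measure of $u$, a finite Borel measure on $\mathbb R$, onto $\mathcal H_1$; so $\mathcal H_1$ is separable. It is invariant under all bounded functions of $B$, hence $B=B_1\oplus B_2$ on $\mathcal H_1\oplus\mathcal H_1^\perp$. The operator $B_1$ is unbounded, because $u_i=2^i1_{I_i}(B)u\in\mathcal H_1$ and $\|Bu_i\|\ge2^i$. If $A_1$ and $e_0$ satisfy Theorem~\ref{thm:main} for $B_1$, then $A=A_1\oplus0$ and $e_0$ satisfy it for $B$: the vectors $\Phi_n(t)$ are unchanged, and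
\[
\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})=\bigl(\operatorname{dom}(A_1)\cap\operatorname{dom}(B_1^{1/2})\bigr)\oplus\operatorname{dom}(B_2^{1/2})
\]
is dense. From now on $\mathcal H$ is separable.

\subsection*{The induction}
Fix a dense sequence $(\varphi_k)_{k\ge1}$ in $\mathcal H$ and a sequence $(r_k)_{k\ge1}$ of negative rationals in which every negative rational occurs infinitely often; $r_k$ is the frequency imposed on $e_0$ at stage $k$. By Lemma~\ref{lem:room} choose a unit vector $e_0\in\operatorname{dom}(B^{1/2})\setminus\operatorname{dom}(B)$, and put $E_0=\mathbb Ce_0$, $A_0=0$, $n_0=1$.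

At the start of stage $k\ge1$ we are given a finite-dimensional space $E_{k-1}\ni e_0$ with $E_{k-1}\cap\operatorname{dom}(B)=\{0\}$, orthonormal vectors $v_1,\dots,v_{k-1}\in E_{k-1}$, numbers $\lambda_1,\dots,\lambda_{k-1}>0$ with $A_{k-1}=\sum_{j<k}\lambda_jP_{v_j}$, and $n_{k-1}\in\mathbb N$. The order of the following choices matters: first the alias, then the step size at which the Trotter product has resolved the alias, and only then the true eigenvalue.

\emph{(a) The direction.} Apply Lemma~\ref{lem:plant} with $E=E_{k-1}$, $e=e_0$, $M=A_{k-1}$, $r=r_k$ and $\epsilon=\epsilon_k=1/(k^2n_{k-1})$. This gives a unit vector $v_k\perp E_{k-1}$ with $v_k\notin E_{k-1}+\operatorname{dom}(B)$ and a number $\mu_k<0$.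

\emph{(b) The alias.} The lattice $\omega n_{k-1}\mathbb Z$ has spacing $\omega n_{k-1}$, so there is an integer multiple $m_k$ of $n_{k-1}$ with $|\omega m_k-\mu_k|\le\frac12\omega n_{k-1}=\pi n_{k-1}/T$. Let
\[
G_k=A_{k-1}+\omega m_kP_{v_k},
\]
a bounded self-adjoint operator. The factor $n_{k-1}$ in $\epsilon_k$ absorbs the rounding error: for $0\le t\le kT$, \eqref{eq:plant} with $\nu=\omega m_k$ gives
\begin{equation}\label{eq:phase}
\|e^{-it(G_k+B)}e_0-e^{-itr_k}e_0\|\le\bigl(2+k\pi n_{k-1}\bigr)\frac1{k^2n_{k-1}}\le\frac{2+\pi}k .
\end{equation}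

\emph{(c) The step size.} By Lemma~\ref{lem:bounded} with $G=G_k$, $L=B$, $\tau=kT$, choose $n_k>n_{k-1}$, a multiple of $kn_{k-1}$, so large that $s_k=T/n_k$ satisfies
\begin{equation}\label{eq:step}
\|(e^{-is_kG_k}e^{-is_kB})^me_0-e^{-ims_k(G_k+B)}e_0\|\le\frac1k\qquad(m\in\mathbb N,\ ms_k\le kT).
\end{equation}

\emph{(d) The eigenvalue.} Choose $\ell_k\in\mathbb N$ with $\ell_k\equiv m_k\pmod{n_k}$, and put $\lambda_k=\omega\ell_k>0$ and $A_k=A_{k-1}+\lambda_kP_{v_k}$. Since $n_{k-1}$ divides both $m_k$ and $n_k$, it divides $\ell_k$.

\emph{(e) A vector for the domain.} By Lemma~\ref{lem:room} with $F=E_{k-1}+\mathbb Cv_k$ choose $w_k\in\operatorname{dom}(B^{1/2})\setminus(F+\operatorname{dom}(B))$ with $\|w_k-\varphi_k\|<1/k$, and put $E_k=E_{k-1}+\mathbb Cv_k+\mathbb Cw_k$. Suppose $f+\alpha v_k+\gamma w_k\in\operatorname{dom}(B)$ with $f\in E_{k-1}$. Then $\gamma=0$ by the choice of $w_k$, next $\alpha=0$ by the choice of $v_k$, and finally $f=0$. So $E_k\cap\operatorname{dom}(B)=\{0\}$. The vectors $v_1,\dots,v_k\in E_k$ are orthonormal because $v_k\perp E_{k-1}$, and stage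 $k+1$ can begin.

\subsection*{The operator and its domain}
Let $A=\sum_{k\ge1}\lambda_kP_{v_k}$ with the domain described in Section~\ref{sec:example}. It is self-adjoint and non-negative. A vector $\psi\in E_k$ lies in $E_{j-1}$ for all $j>k$, so it is orthogonal to $v_j$ for $j>k$ and belongs to $\operatorname{dom}(A)$. Hence $e_0$ and all $w_k$ lie in $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$. This is the purpose of placing $w_k$ in $E_k$, and the price is that $w_k$ must avoid $F+\operatorname{dom}(B)$ for Lemma~\ref{lem:plant} to remain applicable. An open ball with finitely many points removed is still open and nonempty, so every ball contains $\varphi_k$ for infinitely many $k$. Since $\|w_k-\varphi_k\|\to0$, the set $\{w_k\}$ is dense, and so is $\operatorname{dom}(A)\cap\operatorname{dom}(B^{1/2})$.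

\subsection*{The aliasing identity}
Both $A$ and $G_k$ are diagonal in the system $(v_j)$, with the following eigenvalues on $v_j$:
\[
\begin{array}{c|ccc}
 & j<k & j=k & j>k\\ \hline
A & \lambda_j & \omega\ell_k & \omega\ell_j\\
G_k & \lambda_j & \omega m_k & 0
\end{array}
\]
In each column the difference lies in $\omega n_k\mathbb Z=(2\pi/s_k)\mathbb Z$. For $j<k$ it is $0$. For $j=k$ we have $\ell_k\equiv m_k\pmod{n_k}$. For $j>k$ the number $\ell_j$ is divisible by $n_{j-1}$, and $n_k\mid n_{k+1}\mid\cdots\mid n_{j-1}$. By \eqref{eq:alias}, $e^{-is_kA}=e^{-is_kG_k}$. Combining this with \eqref{eq:step} and with \eqref{eq:phase} at $t=ms_k$, we obtain the estimate on which everything rests: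
\begin{equation}\label{eq:key}
\|(e^{-is_kA}e^{-is_kB})^me_0-e^{-ims_kr_k}e_0\|\le\frac{3+\pi}k\le\frac7k\qquad(k,m\in\mathbb N,\ ms_k\le kT).
\end{equation}

\section{Limit points of the Trotter products}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A$ and $e_0$ be as in Section~\ref{sec:construction}. We first note that for fixed $t>0$ it suffices to show that $e^{-itr}e_0$ is a limit point of $(\Phi_n(t))_n$ for every negative rational $r$. Indeed, the limit points of a sequence form a closed set, and $\{e^{-itr}:r\in\mathbb Q_{<0}\}$ is dense in the unit circle, since $r\mapsto e^{-itr}$ is continuous and maps $(-\infty,0)$ onto the circle.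

(1) Let $t=\frac abT$ with $a,b\in\mathbb N$. To use \eqref{eq:key} we need $t$ to be an integer multiple of $s_k$ and at most $kT$; this is why $n_k$ was taken divisible by $k$ and why the time range grows with $k$. Since $kn_{k-1}\mid n_k$, induction gives $k!\mid n_k$. For $k\ge\max(b,a/b)$ the number $N_k=an_k/b$ is therefore an integer, $t/N_k=s_k$ and $t\le kT$. Now \eqref{eq:key} with $m=N_k$ reads
\[
\|\Phi_{N_k}(t)-e^{-itr_k}e_0\|\le7/k,
\]
and $N_k$ increases to infinity. Each negative rational $r$ equals $r_k$ for infinitely many $k$, and along these $k$ we have $\Phi_{N_k}(t)\to e^{-itr}e_0$. So every $ze_0$ with $|z|=1$ is a limit point. A sequence with two distinct limit points diverges, so the products have no strong limit.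

(2) For $r\in\mathbb Q_{<0}$ and $j,N\in\mathbb N$ let
\[
O_{r,j,N}=\bigcup_{n\ge N}\bigl\{t>0:\ \|\Phi_n(t)-e^{-itr}e_0\|<1/j\bigr\}.
\]
For fixed $n$ the map $t\mapsto\Phi_n(t)$ is norm-continuous, since a finite product of strongly continuous families of unitaries is strongly continuous. So $O_{r,j,N}$ is open, and by part (1) it contains $T\mathbb Q_{>0}$. The intersection $\Gamma$ of these countably many sets is a $G_\delta$ that contains $T\mathbb Q_{>0}$, hence it is dense in $(0,\infty)$. If $t\in\Gamma$ and $r\in\mathbb Q_{<0}$, then for each $j$ there are arbitrarily large $n$ with $\|\Phi_n(t)-e^{-itr}e_0\|<1/j$, so $e^{-itr}e_0$ is a limit point of $(\Phi_n(t))_n$. By the first paragraph, every $ze_0$ with $|z|=1$ is a limit point.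
\end{proof}

\begin{remark}\label{rem:after}
The complement of $\Gamma$ is a countable union of closed nowhere dense sets, so the bad times form a residual set, which is uncountable by the Baire category theorem; the proof says nothing about its Lebesgue measure. Weak convergence fails as well, since every $z$ with $|z|=1$ is a limit point of $\langle e_0,\Phi_n(t)\rangle$. As in Example~\ref{ex:two}, the disturbed vector is annihilated by $A$: $e_0\perp v_k$ for all $k$, so $Ae_0=0$. Finally, $\lambda_k\ge\omega n_{k-1}\to\infty$, so $A$ is unbounded, as it must be by Lemma~\ref{lem:bounded}.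
\end{remark}

\section{The classification, the order of the factors and the signs}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (i)$\Rightarrow$(ii) is Proposition~\ref{prop:bounded}, and (iii) is a special case of (ii). For (iii)$\Rightarrow$(i), suppose that $B$ is unbounded. The operator $A$ of Theorem~\ref{thm:main} is admissible in (iii), because $\operatorname{dom}(A)\subset\operatorname{dom}(A^{1/2})$, and its products diverge at $t=T$. So (iii) fails.
\end{proof}

\begin{proposition}\label{prop:order}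
Theorems~\ref{thm:main} and~\ref{thm:class} remain true if $(e^{-itA/n}e^{-itB/n})^n$ is replaced by $(e^{-itB/n}e^{-itA/n})^n$. In either order they remain true if $-i$ is replaced by $i$ in all exponents, including that of the limit in \eqref{eq:trotter}.
\end{proposition}

\begin{proof}
Fix $t$, put $s=t/n$, $U_n=(e^{-isA}e^{-isB})^n$ and $V_n=(e^{-isB}e^{-isA})^n=e^{isA}U_ne^{-isA}$. For $\psi,\eta\in\mathcal H$ we have $\|V_n\psi-\eta\|=\|U_ne^{-isA}\psi-e^{-isA}\eta\|$, so
\[
\bigl|\,\|V_n\psi-\eta\|-\|U_n\psi-\eta\|\,\bigr|\le\|e^{-isA}\psi-\psi\|+\|e^{-isA}\eta-\eta\|\longrightarrow0\qquad(n\to\infty).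
\]
Thus $(U_n\psi)$ and $(V_n\psi)$ converge to a given vector along the same subsequences. They have the same limit points, and $U_n$ and $V_n$ converge strongly, to the same limit, simultaneously. This settles the order.

The products with reversed signs are $U_n^{-1}=(e^{isB}e^{isA})^n$ and $V_n^{-1}=(e^{isA}e^{isB})^n$. For unitary $W_n$ we have $\|W_n^{-1}\eta-\psi\|=\|\eta-W_n\psi\|$. With $\eta=e_0$ and $\psi=\bar ze_0$, $|z|=1$, this gives $\|W_n^{-1}e_0-\bar ze_0\|=\|ze_0-W_ne_0\|$, so $\bar ze_0$ is a limit point of $(W_n^{-1}e_0)$ exactly when $ze_0$ is a limit point of $(W_ne_0)$. With $\eta=W\psi$ for a unitary $W$ it gives $\|W_n^{-1}\eta-W^{-1}\eta\|=\|W\psi-W_n\psi\|$, so $W_n\to W$ strongly if and only if $W_n^{-1}\to W^{-1}$ strongly. Apply this to $W_n=U_n$ and $W_n=V_n$, with $W=e^{-it(A\dotplus B)}$.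
\end{proof}

\begin{thebibliography}{1}

\bibitem{GQT}
\emph{Generalized Quantum Theory and Mathematical Foundations},
\texttt{https://cloudfront.\allowbreak escholarship.org/\allowbreak dist/prd/content/\allowbreak qt3jb5b2dr/\allowbreak qt3jb5b2dr.pdf?t=mqrdws}.

\end{thebibliography}
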